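# Circular list coloring of $\theta_{2,2,2k}$ from lists of size $2q+1$

## 1. Lists of size $2q+1$ suffice for $\theta_{2,2,2k}$

**Theorem 1.** Let $k\ge 1$, $p\ge q\ge 1$, and let $L$ be a $p$-list assignment of $\theta_{2,2,2k}$ with $|L(x)|\ge 2q+1$ for all vertices $x$. Then $\theta_{2,2,2k}$ is $L$-$(p,q)$-colorable.

From this we shall deduce two statements about the circular list chromatic number.

**Theorem 2.** $\chi_{c,l}(\theta_{2,2,2k})=2$ for all $k\ge 1$.

**Theorem 3.** (a) Every 2-choosable graph $G$ is $L$-$(p,q)$-colorable whenever all lists have size at least $2q+1$. If $G$ has an edge, then $\chi_{c,l}(G)=2$, and list size $2q-1$ does not suffice for any $q$.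
(b) For $l\ge 1$: $\chi_{c,l}(\theta_{2,2,l})=2$ if and only if $l$ is even.

Theorem 2 says that Conjecture 5.5 is true; the source of the problem is the paper "Circular Choosability via Combinatorial Nullstellensatz" (http://www.math.nsysu.edu.tw/%7Ezhu/papers/circ2/NorineWongZhu20080304.pdf). Two results came with the problem as known: $\chi_{c,l}(K_{2,4})=2$, hence $\chi_{c,l}(\theta_{2,2,2})=2$, and $\chi_{c,l}(\theta_{2,2,2k})\le 16/7$ for every $k\ge 1$. We use neither.

Now the words. All graphs are finite.

**Definition ($(p,q)$-coloring).** Let $p\ge q$ be positive integers, $Z_p=\{0,1,\dots,p-1\}$, and $|i-j|_p=\min\{|i-j|,\,p-|i-j|\}$, the distance of $i$ and $j$ on a circle with $p$ marks. A $(p,q)$-coloring of $G$ is a map $\varphi:V(G)\to Z_p$ with $|\varphi(x)-\varphi(y)|_p\ge q$ for every edge $xy$.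

For $q=1$ this is a proper coloring with $p$ colors. For $p=5$, $q=2$, going around a 5-cycle with the colors $0,2,4,1,3$ gives a $(5,2)$-coloring, since successive colors differ by $2$ modulo $5$. If $p\ge 2q-1$, the colors forbidden by a neighbor of color $i$ are $i-q+1,\dots,i+q-1$: exactly $2q-1$ of them.

**Definition (list version).** A $p$-list assignment $L$ gives each vertex $v$ a set $L(v)\subseteq Z_p$. The graph $G$ is $L$-$(p,q)$-colorable if it has a $(p,q)$-coloring $\varphi$ with $\varphi(v)\in L(v)$ for every $v$. The number $\chi_{c,l}(G)$ is the infimum of the real numbers $t$ such that, for any $p,q$ and any $p$-list assignment $L$ with $|L(v)|\ge tq$ for all $v$, $G$ is $L$-$(p,q)$-colorable. Call such a $t$ *admissible*.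

The parameter $p$ is not bounded in terms of $q$: the lists may be spread thinly over a long circle. This is the difficulty.

**Definition (theta graph).** $\theta_{a,b,c}$ consists of three internally disjoint paths of lengths $a,b,c$ joining two vertices $u$ and $v$.

For example $\theta_{2,2,2}=K_{2,3}$, and $\theta_{2,2,4}$ is a 4-cycle with a path of length 4 attached to two opposite vertices.

**Definition (2-choosable graph, core).** A graph is *2-choosable* if it has a proper coloring from any lists of two colors each. The *core* of a connected graph is what remains after repeatedly deleting vertices of degree 1. The theorem of Erdős–Rubin–Taylor (*Choosability in graphs*, 1979) says that a connected graph is 2-choosable if and only if its core is $K_1$, $C_{2l+2}$ or $\theta_{2,2,2l}$ for some $l\ge 1$.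

## 2. Deducing the value 2, the 2-choosable graphs and the odd thetas

**Proof of Theorem 2 from Theorem 1.** Let $t>2$ and $|L(x)|\ge tq$ for all $x$. Then $|L(x)|>2q$, so $|L(x)|\ge 2q+1$, and Theorem 1 applies. So every $t>2$ is admissible and $\chi_{c,l}\le 2$.

For the lower bound take $p=2q-1$ and $L(x)=Z_p$ for all $x$. Then $|i-j|_p\le q-1$ always, so no graph with an edge has a $(p,q)$-coloring. The lists have size $2q-1$, which is at least $tq$ for every $t\le 2-1/q$. So no $t\le 2-1/q$ is admissible. Let $q$ grow: $\chi_{c,l}\ge 2$. $\square$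

**Proof of Theorem 3 from Theorem 1.** (a) Treat each component of $G$ separately; it is 2-choosable, so its core is on the list above. Lists of size at least $2q+1$ force $p\ge 2q+1$. A core $K_1$ is colored trivially. A core $\theta_{2,2,2l}$ is colored by Theorem 1. The cycle $C_{2l+2}$ is the union of a path of length 2 and the path of length $2l$ in $\theta_{2,2,2l}$; give the missing vertex the list $Z_p$ and use Theorem 1 again. Now put the deleted vertices back in reverse order. Each has one colored neighbor, which forbids $2q-1$ colors, fewer than its list contains. If $G$ has an edge, the two arguments for Theorem 2 give $\chi_{c,l}(G)=2$, and $p=2q-1$, $L\equiv Z_p$ shows that lists of size $2q-1$ do not suffice.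

(b) For even $l$ use Theorem 2. Let $l$ be odd. Then $\theta_{2,2,l}$ contains $C_{l+2}=C_{2s+1}$ with $s\ge 1$. In a $(p,q)$-coloring of $C_{2s+1}$ the $2s+1$ successive differences, reduced modulo $p$, lie in $[q,p-q]$, and their sum is $\ell p$ for an integer $\ell$. If $\ell\le s$, then $(2s+1)q\le \ell p\le sp$. If $\ell\ge s+1$, then $(s+1)p\le(2s+1)(p-q)$, which is again $(2s+1)q\le sp$. So $p/q\ge 2+1/s$. Hence for $1\le p/q<2+1/s$ the assignment $L\equiv Z_p$, with lists of size $(p/q)q$, admits no coloring, and no $t\le p/q$ is admissible. Letting $p/q$ approach $2+1/s$ we get $\chi_{c,l}\ge 2+1/s>2$. $\square$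

From now on only Theorem 1 remains.

## 3. Greedy coloring, equal end colors, and a blocked path of length four

**The case $q=1$.** Lists have three colors and adjacent vertices must differ. Color $u$ and $v$ arbitrarily, then each of the three paths from $u$ towards $v$. A vertex sees at most two colored neighbors, each forbidding one color, so greedy coloring works. For general $q$ a vertex with two colored neighbors may lose $2(2q-1)=4q-2$ colors, and $4q-2\ge 2q+1$ as soon as $q\ge 2$. Greedy coloring stops exactly at the last interior vertex of a path. An instance with $q=2$, $p=10$: if $u$ and $v$ have colors $0$ and $4$, the middle vertex of a path of length 2 with list $\{9,0,1,3,4\}$ cannot be colored, since $0$ forbids $9,0,1$ and $4$ forbids $3,4,5$.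

**Equal colors at $u$ and $v$.** The obvious remedy is to give $u$ and $v$ the same color $x$. Then the middle vertex of a path of length 2 loses only $2q-1$ colors and can be colored. So both short paths are free of charge. This settles two cases by hand.

If $p=2q+1$, all lists are $Z_p$; color one side of the bipartition $0$ and the other side $q$.

If $p=2q+2$, each list misses at most one color, so $L(u)\cap L(v)$ has at least $p-2=2q$ elements. Pick $x$ in it, use it at $u$ and $v$, and put $o=x+q+1$. The color $x$ is compatible with $o-1,o,o+1$; more generally $o+i$ is compatible with $x+i-1,x+i,x+i+1$, and conversely. Walk along the long path. Of the triple $o-1,o,o+1$ at least two are in the list of the first interior vertex. Any two elements of this triple are together compatible with all of $x-1,x,x+1$, so at least two of these are reachable at the second interior vertex, and so on, alternately. The last interior vertex has a reachable color among $o-1,o,o+1$, and each of these is compatible with $x$. So a coloring exists.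

The same remedy settles $k=1$ when $L(u)\cap L(v)\ne\emptyset$. In general it stops at two points. First, $L(u)$ and $L(v)$ may be disjoint. Second, even a common color may be refused by the long path, as follows.

**Example (a blocked path).** Let $q=3$, $p=10$, so $2q+1=7$, and consider a path $u,w_1,w_2,w_3,v$ with
$$L(w_1)=\{6,7,8,9,0,1,2\},\quad L(w_2)=\{2,\dots,8\},\quad L(w_3)=\{8,9,0,1,2,3,4\}.$$
Give $u$ the color $0$. At $w_1$ the colors at distance at least 3 from $0$ are $3,\dots,7$; in the list: $6,7$. These two are compatible with $9,0,1,2,3,4$; in $L(w_2)$: $2,3,4$. These are compatible with $5,\dots,9,0,1$; in $L(w_3)$: $8,9,0,1$. These are compatible with $1,\dots,8$. So $v$ can have any of the colors $1,\dots,8$, but not $0$.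

The example also shows what is true: the reachable colors form intervals on the circle. We first make this precise. Then, in place of one pair $(x,x)$, we shall test whole families of pairs $(x,y)$.

## 4. Moving one side by half a turn: "far apart" becomes "close"

Delete colors so that every list has exactly $N:=2q+1$ elements. Then $p\ge 2q+1$. Put
$$m:=p-2q\ge 1,\qquad h:=m/2=p/2-q,\qquad \Lambda_0=\mathbb Z,\qquad \Lambda_1=\mathbb Z+p/2 .$$

The graph is bipartite, with $u,v$ on the same side. For vertices at even distance from $u$ replace $L$ by $\{c\in\mathbb Z:\ c\bmod p\in L\}\subset\Lambda_0$; for the others by $\{c+p/2:\ c\in\mathbb Z,\ c\bmod p\in L\}\subset\Lambda_1$. All lists are now $p$-periodic sets with $N$ elements modulo $p$; the size $|S|$ of a list is always counted modulo $p$. We have $|i-j|_p\ge q$ iff $i-j$ modulo $p$ lies in $[q,p-q]$, an interval with center $p/2$ and half-length $h$. So $\gamma\in\Lambda_0$ and $\gamma'\in\Lambda_1$ are allowed on an edge, we say *compatible*, iff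
$$|\gamma-\gamma'+\ell p|\le h\quad\text{for some }\ell\in\mathbb Z .$$
Otherwise they *conflict*. Each color is compatible with $m+1$ consecutive residues and conflicts with $p-(m+1)=2q-1$ consecutive residues. Intervals $[a,b]$, $(a,b)$ etc. mean the sets of points of the relevant lattice; note that $\Lambda_0\pm h=\Lambda_1$ and $\Lambda_1\pm h=\Lambda_0$.

**Fact (M).** If $S$ is a list, a set of pairwise incongruent (mod $p$) lattice points disjoint from $S$ has at most $m-1$ elements. Every $S$-free interval has pairwise incongruent points, hence at most $m-1$ points. Consecutive elements of $S$ differ by at most $m$.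

*Proof.* Modulo $p$ there are $p-N=m-1$ points outside $S$. An $S$-free interval has fewer than $p$ points because $S$ is nonempty and periodic, so its points are incongruent. Between consecutive elements of $S$ with difference $d$ there are $d-1\le m-1$ points. $\square$

## 5. The interval reached along a path

Consider a path of length $2\kappa$ ($\kappa\ge 1$) from $u$ to $v$ with interior lists $S_1,\dots,S_n$, $n=2\kappa-1$. For a list $S$ put
$$\mathrm{up}_S(a)=\min S\cap[a,\infty),\qquad \mathrm{down}_S(b)=\max S\cap(-\infty,b].$$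
For $x\in\mathbb Z$ put $a_0=x-h$, $b_0=x+h$ and
$$a_i=\mathrm{up}_{S_i}(a_{i-1})-h,\quad b_i=\mathrm{down}_{S_i}(b_{i-1})+h,\quad A(x)=a_n,\quad B(x)=b_n .$$
We write $a_i(x)$, $b_i(x)$ when $x$ matters. The points alternate between the lattices, and since $n$ is odd, $A(x)$ and $B(x)$ are integers. The functions $A,B$ are nondecreasing and commute with translation by $p$. Let
$$\lambda_i=\mathrm{up}_{S_i}(a_{i-1})-a_{i-1}\ge 0,\qquad \rho_i=b_{i-1}-\mathrm{down}_{S_i}(b_{i-1})\ge 0 .$$
Then $a_n=x-h+\sum\lambda_i-nh$ with $(n+1)h=\kappa m$, and similarly for $b_n$, so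
$$\sum\lambda_i(x)=A(x)-x+\kappa m,\qquad \sum\rho_i(x)=x+\kappa m-B(x).\tag{1}$$

**Lemma 1.** Starting from color $x$, the set of colors compatible with some reachable color of the $i$-th interior vertex (for $i=0$: compatible with $x$) is $[a_i,b_i]+p\mathbb Z$, and $b_i-a_i\ge m$. Some color of each interior vertex is reachable. Hence $(x,y)$ extends to a coloring of the path iff $y+\ell p\in[A(x),B(x)]$ for some $\ell\in\mathbb Z$, and $B(x)-A(x)\ge m$. The same holds for paths of any length at least $1$ starting from any vertex.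

*Proof.* The lemma turns colorability of a path into membership in one interval. A coloring lifts to a walk starting at $x$ whose steps have absolute value at most $h$: lift the vertices one after another. We show by induction that the points within distance $h$ of a lifted reachable color of the $i$-th vertex are exactly $[a_i,b_i]$. For $i=0$ this is $[x-h,x+h]$, with $m+1$ points. If it holds for $i-1$, then $[a_{i-1},b_{i-1}]$ has at least $m+1$ points, so it meets $S_i$ by (M). The reachable elements are those of $S_i\cap[a_{i-1},b_{i-1}]$; the smallest is $\mathrm{up}_{S_i}(a_{i-1})$ and the largest is $\mathrm{down}_{S_i}(b_{i-1})$. Consecutive ones differ by at most $m=2h$, so the intervals $[s-h,s+h]$ leave no gap and their union is $[a_i,b_i]$. In particular $b_i-a_i\ge 2h=m$. Parity of the length played no role. $\square$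

**Definition (bad pair, type).** A pair $(x,y)$ is *bad* for the path if it does not extend. Then there is a unique $j\in\mathbb Z$, the *type* of $(x,y)$, with
$$B(x)+1\le y+jp\le A(x)+p-1 ,\tag{2}$$
or, written as two inequalities,
$$A(x)\ge y+(j-1)p+1,\qquad B(x)\le y+jp-1 .\tag{3}$$
Indeed, take $j$ minimal with $y+jp>B(x)$. Then $y+(j-1)p\le B(x)$, and as this number is not in $[A(x),B(x)]$, it is less than $A(x)$; this is (2). If $y+jp>B(x)\ge A(x)$, then $y+(j+1)p>A(x)+p-1$, so no larger value satisfies (2), which gives uniqueness. Conversely, (2) for some $j$ puts $y+jp$ beyond $B(x)$ and $y+(j-1)p$ before $A(x)$, so $(x,y)$ is bad. The type does not change under $(x,y)\mapsto(x+p,y+p)$. If $(x,y)$ is bad, then (2) gives $A(x)+p-B(x)\ge 2$.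

**Example.** In the blocked path of Section 3, $p=10$, $m=4$, $h=2$, and the odd vertices are shifted by $5$. Modulo 10, the lists $S_1,S_2,S_3$ miss $\{-2,-1,0\}$, $\{-1,0,1\}$, $\{0,1,2\}$. For $x=0$: $(a_0,\dots,a_3)=(-2,-1,0,1)$ and $(b_0,\dots,b_3)=(2,4,6,8)$. So $[A(0),B(0)]=[1,8]$, all $\lambda_i=3$, all $\rho_i=0$, and (1) reads $9=1-0+8$, $0=0+8-8$. The pair $(0,0)$ is bad: $9\le 10j\le 10$, type $1$.

The next lemma bounds how far the left end of one reached interval can get beyond the right end of another. It is the main quantitative tool.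

**Lemma 2.** If $x'\le x+p$, then
$$A(x')-B(x)\le\max(x'-x-m-n,\,0).\tag{4}$$
Consequently, for $x\le x'$,
$$A(x)+p-B(x')\le\max(2q-n-(x'-x),\,0).\tag{5}$$

We use these as follows: if the left side is positive, it is at most $x'-x-m-n$, respectively $2q-n-(x'-x)$. In particular the left side of (5) is never positive when $x'-x\ge 2q$.

*Proof.* Let $d_i=a_i(x')-b_i(x)$. Then $d_0=x'-x-m\le p-m=2q$. We show $d_i\le\max(d_0-i,0)$ by induction on $i$; note that this bound implies $d_i\le p-m$, as $p-m>0$. The case $i=0$ is clear. For the step write $a=a_{i-1}(x')$, $b=b_{i-1}(x)$, $S=S_i$, so $d_{i-1}=a-b\le p-m$ and $d_i=\mathrm{up}_S(a)-\mathrm{down}_S(b)-m$.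

Suppose $a\le b$. If $S\cap[a,b]\ne\emptyset$, then $\mathrm{up}_S(a)\le\mathrm{down}_S(b)$ and $d_i\le -m$. If $S\cap[a,b]=\emptyset$, then $\mathrm{down}_S(b)<\mathrm{up}_S(a)$ are consecutive in $S$, they differ by at most $m$, and $d_i\le 0$.

Suppose $0<a-b\le p-m$. The intervals $[a,\mathrm{up}_S(a))$ and $(\mathrm{down}_S(b),b]$ are $S$-free. We claim that they contain no congruent points. Let $\gamma'$ be in the first, $\gamma$ in the second, $\gamma'=\gamma+\ell p$. As $\gamma'\ge a>b\ge\gamma$, $\ell\ge 1$. The $S$-free intervals $[a,\mathrm{up}_S(a))-\ell p$ and $(\mathrm{down}_S(b),b]$ share $\gamma$, so their union is an $S$-free interval containing $[a-\ell p,b]$. By (M), $b-a+\ell p+1\le m-1$, so $a-b\ge p-m+2$, a contradiction. Hence by (M) the two intervals together have at most $m-1$ points. Their numbers of points are $\mathrm{up}_S(a)-a$ and $b-\mathrm{down}_S(b)$, so $d_i\le d_{i-1}+(m-1)-m=d_{i-1}-1$. As $d_{i-1}>0$, the induction hypothesis reads $d_{i-1}\le d_0-(i-1)$, so $d_i\le d_0-i$.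

For $i=n$ this is (4). For (5) apply (4) with $x+p$ in place of $x'$ and $x'$ in place of $x$; the hypothesis is $x+p\le x'+p$, and $p-m=2q$. $\square$

In the example, $A(0)+p-B(0)=3=2q-n$, so (5) is attained there. Also, a bad pair needs $2\le 2q-n=2q-2\kappa+1$, so a path of length $2\kappa$ has no bad pair at all when $q\le\kappa$.

**Lemma 3.** If $A(x)\not\equiv A(x')\pmod p$, then $\sum\lambda_i(x)+\sum\lambda_i(x')\le n(m-1)=2\kappa m-m-2\kappa+1$. Likewise with $B,\rho$.

*Proof.* The lemma says that two starting colors that are both pushed far to the right end up at the same place. Suppose that for some $i$ the $S_i$-free intervals $[a_{i-1}(x),\mathrm{up}_{S_i}(a_{i-1}(x)))$ and $[a_{i-1}(x'),\mathrm{up}_{S_i}(a_{i-1}(x')))$ contain congruent points. After a shift of one of them by a multiple of $p$ they share a point, and both right ends are the smallest element of $S_i$ above that point. So $a_i(x)\equiv a_i(x')$, and then $A(x)\equiv A(x')$. Otherwise for each $i$ the points of the two intervals are pairwise incongruent, so $\lambda_i(x)+\lambda_i(x')\le m-1$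 by (M); sum over $i$. For $B,\rho$ use the mirror image. $\square$

Since $2\kappa m-m-2\kappa+1<2\kappa m-m+1$, we shall use Lemma 3 in this form:
$$\sum\lambda_i(x)+\sum\lambda_i(x')\ge 2\kappa m-m+1\ \Longrightarrow\ A(x)\equiv A(x')\pmod p,\tag{6}$$
and the same with $\rho$ and $B$.

**Paths of length 2.** Let $\kappa=1$, $n=1$, with one list $S$. As $[x-h,x+h]$ meets $S$, we have $A(x)\le x\le B(x)$; so $(x,x)$ is never bad. If $|x-y|\le m$ and $(x,y)$ is bad, then
$$J(x,y)=[\max(x,y)-h,\ \min(x,y)+h]\quad(m+1-|x-y|\text{ points})\quad\text{is $S$-free},\tag{7}$$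
because its points are compatible with both $x$ and $y$. For $\sigma\in S$ let $F(\sigma)=(\sigma+h,\sigma+p-h)$, a block of $2q-1$ consecutive integers. Then $\sigma$ conflicts with $x$ iff $x\in F(\sigma)+p\mathbb Z$. So $(x,y)$ is bad iff every $\sigma\in S$ has $x$ or $y$ in $F(\sigma)+p\mathbb Z$. For integers $e\le e'$, the number of $\sigma$ modulo $p$ such that some translate of $F(\sigma)$ by a multiple of $p$ contains both $e$ and $e'$ is at most $\max(0,2q-1-(e'-e))$, since a block of $2q-1$ integers containing both starts in $[e'-2q+2,e]$.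

**Standing assumption.** Let $X,Y\subset\mathbb Z$ be the lifted lists of $u,v$. Paths 1 and 2 are the paths of length 2 (the *2-paths*), path 3 has length $2k$. From now on $A,B$ without index, $n=2k-1$, $\lambda,\rho$ and *type* refer to path 3, and (6) is used with $\kappa=k$. For contradiction, suppose that **every $(x,y)\in X\times Y$ is bad for at least one of the paths 1, 2, 3.**

## 6. Cutting the circle: $N$ pairs matched in order

A single pair can always be blocked. The way forward is to cut the circle open at some place, number the elements of $X$ and of $Y$ after the cut, and test the $N$ pairs with equal numbers. Lemma 4 below says that a 2-path cannot be bad for all of them. So it suffices to find a cut for which one 2-path and path 3 are bad for no pair. Section 7 shows how to choose the cut so that one 2-path drops out; controlling path 3 takes the rest of the proof, with variants in one case.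

**Definition (cut, pairs of the cut).** A *cut* is a number $c\in\mathbb Z+\frac12$. Let $s_1<\dots<s_N$ and $t_1<\dots<t_N$ be the elements of $X$ and $Y$ in the window $(c,c+p)$. The *pairs of the cut* are $(s_w,t_w)$, $1\le w\le N$.

Let $\mu_X(c,s)$ be the number of integers in $(c,s]$ not in $X$, and $\mu_Y(c,t)$ the number of integers in $(c,t]$ not in $Y$; for $s,t$ in the window both lie in $[0,m-1]$. There are $w+\mu_X(c,s_w)$ integers in $(c,s_w]$ and $w+\mu_Y(c,t_w)$ in $(c,t_w]$, so
$$s_w-t_w=\mu_X(c,s_w)-\mu_Y(c,t_w),\qquad |s_w-t_w|\le m-1 .\tag{8}$$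

**Example.** Let $q=2$, $p=10$ (so $N=5$, $m=6$), and modulo 10 let $X=\{0,1,4,5,8\}$, $Y=\{1,2,3,6,9\}$. The pairs of the cut $-\frac12$ are $(0,1),(1,2),(4,3),(5,6),(8,9)$. For $w=3$: $\mu_X=2$ (the integers $2,3$), $\mu_Y=1$ (the integer $0$), and $4-3=2-1$.

**How a block covers a window.** Let $F$ be a block of $2q-1<p$ consecutive integers. Translate it by a multiple of $p$ so that $\min F\in(c,c+p)$. Either $F$ lies in the window (*kind I*), and then $F$ is the part of the window covered by $F+p\mathbb Z$. Or, after a further shift by $-p$, $\min F<c<\max F$ (*kind II*). In kind II the covered part of the window is $I_1\cup I_2$ with $I_1=(c,\max F]$ initial, $I_2=[\min F+p,c+p)$ final and $I_1\cap I_2=\emptyset$. Write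
$$X\cap I_1=\{s_1,\dots,s_i\},\quad X\cap I_2=\{s_{i'+1},\dots,s_N\},\quad Y\cap I_1=\{t_1,\dots,t_l\},\quad Y\cap I_2=\{t_{l'+1},\dots,t_N\}.$$
An index $w$ is *covered* if $s_w$ or $t_w$ lies in $F+p\mathbb Z$; in kind II this means $w\le\max(i,l)$ or $w>\min(i',l')$. We claim that in kind II
$$\max(i,l)<\min(i',l').\tag{9}$$
If $i'\le i$ or $l'\le l$, then all of $X$ or all of $Y$ lies in $F+p\mathbb Z$, which is impossible as $N>2q-1$. If $l'\le i$, then $F$ contains $s_1,\dots,s_i$, to the right of $c$, and $t_{l'+1}-p,\dots,t_N-p$, to the left of $c$: together $i+N-l'\ge N$ elements, impossible. The case $i'\le l$ is symmetric. So (9) holds, and in kind II some index is not covered.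

In the example, $F=\{-1,0,1\}$ is of kind II for $c=-\frac12$: the covered part is $\{0,1\}\cup\{9\}$, $i=2$, $l=1$, $i'=5$, $l'=4$, and the indices $3,4$ are not covered.

**Lemma 4.** For any cut, a 2-path is not bad for all $N$ pairs of the cut.

*Proof.* Suppose it is, and let $S$ be its list. For each $\sigma\in S$ all indices are covered by $F(\sigma)$, so kind II does not occur. In kind I, with $F$ the translate in the window, the indices $w$ with $s_w\in F$ form an interval with at most $2q-1<N$ elements, and so do those with $t_w\in F$; their union is $\{1,\dots,N\}$. So one of the two intervals contains $1$ but not $N$, and the other contains $N$ but not $1$. Thus either $s_1,t_N\in F$ (first case) or $t_1,s_N\in F$ (second case).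

If both cases occur, for different $\sigma$, then $t_N-s_1\le 2q-2$ and $s_N-t_1\le 2q-2$, because two elements of a block of $2q-1$ integers differ by at most $2q-2$. But $(t_N-s_1)+(s_N-t_1)=(t_N-t_1)+(s_N-s_1)\ge 2(N-1)=4q$, a contradiction. So all $\sigma\in S$ are in the same case, and all conflict with $s_1$ or all with $t_1$. A color conflicts with only $2q-1$ residues, so $|S|\le 2q-1<N$, a contradiction. $\square$

## 7. Corners: neighboring elements of $X\cup Y$

Let $E=X\cup Y$, and let $z^-$ denote the predecessor of $z$ in $E$.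

**Definition (corner).** A *corner* is attached to $z\in E$ in these cases:

* **B**: $z\in X\cap Y$, corner $(z,z)$;
* **P**: $z\in Y\setminus X$ and $z^-\in X$, corner $(z^-,z)$;
* **Q**: $z\in X\setminus Y$ and $z^-\in Y$, corner $(z,z^-)$.

In the example of Section 6 the corners are $(0,-1)$ of kind Q, $(1,1)$ B, $(1,2)$ P, $(4,3)$ Q, $(5,6)$ P, $(8,6)$ Q, $(8,9)$ P, at $z=0,1,2,4,6,8,9$; there is no corner at $3$ and $5$.

In each case the corner at $z$ is $(\max X\cap(-\infty,z],\ \max Y\cap(-\infty,z])$. So corners are ordered, weakly in each coordinate, by $z$, and the corner at $z+p$ is the translate by $(p,p)$ of the corner at $z$. For a corner $(x,y)$ put $D=|x-y|$. The integers strictly between $x$ and $y$ are not in $E$, so $D\le m$ by (M). For two corners distinct modulo $p$, these open gaps are disjoint modulo $p$, so $\max(D-1,0)+\max(D'-1,0)\le m-1$, and together with $D,D'\le m$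
$$D+D'\le m+1 .\tag{10}$$
By the standing assumption every corner is bad for some path, and B-corners are bad only for path 3.

**Labels.** An element of $E\setminus(X\cap Y)$ has the *label* $X\setminus Y$ or $Y\setminus X$. Let $z<z'$ be consecutive in $E$, $z'\notin X\cap Y$, and let $z'$ carry no corner. If $z'\in Y\setminus X$, then $z\notin X$, so $z\in Y\setminus X$. If $z'\in X\setminus Y$, then $z\in X\setminus Y$. Hence on a stretch of consecutive elements of $E$, none in $X\cap Y$ and none carrying a corner, all elements have the same label, and the element preceding the stretch has this label as well.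

**Lemma 5.** A 2-path is bad for at most one corner (mod $p$).

*Proof.* Corners will serve as test pairs, and this limits what the short paths can do to them. Let the 2-path with list $S$ be bad for corners at $z<z'<z+p$; they are not B. Then $z\le z'^-$ and $z'\le z^-+p$. By (7), $J=[z-h,z^-+h]$ and $J'=[z'-h,z'^-+h]$ are $S$-free. If $J+\ell p$ meets $J'$, the union is an $S$-free interval. It contains $[z+\ell p-h,z'^-+h]$, which has at least $m+1$ points if $\ell\le 0$, as then $z+\ell p\le z'^-$. It also contains $[z'-h,z^-+\ell p+h]$, which has at least $m+1$ points if $\ell\ge 1$, as then $z^-+\ell p\ge z'$. Both contradict (M). So $J$ and $J'$ have no congruent points, and $|J|+|J'|=2m+2-D-D'\le m-1$, i.e. $D+D'\ge m+3$, contradicting (10). $\square$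

**Lemma 6.** Let a 2-path be bad for the corner at $z^*$ (not B), and let $c$ be a cut.
(a) If $z^{*-}<c<z^*$, the path is bad for no pair of the cut.
(b) If no lift of the corner satisfies the condition in (a), choose the lift with $z^*$ in the window, so $c<z^{*-}<z^*<c+p$. If the path is bad for $(s_w,t_w)$, then the pair *straddles*: $\min(s_w,t_w)\le z^{*-}$ and $\max(s_w,t_w)\ge z^*$.

*Proof.* Part (a) is how we get rid of a 2-path: cut through its bad corner. Let $(s,t)=(s_w,t_w)$ be bad, and in case (b) not straddling. Put $lo=\min(s,t)$, $hi=\max(s,t)$, $D=hi-lo\le m-1$ (by (8)), $D^*=z^*-z^{*-}$. By (7), $J=[hi-h,lo+h]$ and $J^*=[z^*-h,z^{*-}+h]$ are free of the list $S$ of the path.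

First, for every $\ell\in\mathbb Z$ we have $lo+\ell p\ge z^*$ or $hi+\ell p\le z^{*-}$. In case (b): for $\ell=0$ not straddling means $lo>z^{*-}$ or $hi<z^*$, and $E\cap(z^{*-},z^*)=\emptyset$; for $\ell\ge 1$, $lo+\ell p>c+p>z^*$; for $\ell\le -1$, $hi+\ell p<c<z^{*-}$. In case (a): for $\ell\ge 0$, $lo+\ell p\in E$ exceeds $c>z^{*-}$, so it is at least $z^*$; for $\ell\le -1$, $hi+\ell p\in E$ is less than $c<z^*$, so it is at most $z^{*-}$.

If $J+\ell p$ meets $J^*$, the union is an $S$-free interval reaching from $z^*-h$ at least to $lo+\ell p+h$, and from $hi+\ell p-h$ at least to $z^{*-}+h$. By the previous paragraph one of these stretches has at least $m+1$ points, contradicting (M). So $J,J^*$ have no congruent points, $|J|+|J^*|=2m+2-D-D^*\le m-1$, and $D+D^*\ge m+3$.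

Second, we bound $D$ from above. The pair $s=t$ is never bad. Let $s>t$; the case $t>s$ is symmetric under exchanging $X$ and $Y$. By (8), $D=\mu_X(c,s)-\mu_Y(c,t)$. The $D^*-1$ integers of $(z^{*-},z^*)$ are in neither $X$ nor $Y$, and the window contains $m-1$ integers outside $X$. In case (b) we have $s=hi\le z^{*-}$ or $t=lo\ge z^*$. If $s\le z^{*-}$, the gap integers lie in the window outside $(c,s]$, so $\mu_X(c,s)\le m-1-(D^*-1)$. If $t\ge z^*$, they lie in $(c,t]$, so $\mu_Y(c,t)\ge D^*-1$. Either way $D\le m-D^*$. In case (a), those gap integers that exceed $c$, say $g_1$ many, lie in $(c,t]$, as $t\ge z^*$. The other $g_2=D^*-1-g_1$, shifted by $p$, lie in the window beyond $s$, as $s\in E$, $s<c+p<z^*+p$, so $s\le z^{*-}+p$. So $\mu_X(c,s)\le m-1-g_2$, $\mu_Y(c,t)\ge g_1$, and again $D\le m-D^*$. This contradicts $D+D^*\ge m+3$. $\square$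

**Lemma 7.** All corners bad for path 3 have the same type.

*Proof.* The types fix on which turn of the line path 3 fails; they must agree. Let $(x,y)$ at $z$ and $(x',y')$ at $z'$, $z<z'<z+p$, be bad for path 3, of types $j,j'$. Then $x\le x'\le x+p$ and $y\le y'\le y+p$. If $j'>j$, then (3) gives $A(x')\ge y'+jp+1$ and $B(x)\le y+jp-1$, so $A(x')-B(x)\ge y'-y+2>0$. By (4) this is at most $x'-x-m-n$, so $(x'-y')+(y-x)\ge m+n+2\ge m+3$, contradicting (10). If $j>j'$, apply this to the corners at $z'<z+p<z'+p$. $\square$

## 8. Two corner patterns that cannot occur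

In the reduction of Section 9 we shall run into two patterns in which both 2-paths are used up by corners of kind P and Q. We exclude them here.

**Lemma 8.** It is impossible that there are exactly two corners mod $p$, one P and one Q, and that Q is bad for one 2-path, $R_Q$, and P is bad for the other 2-path, $R_P$.

*Proof.* Suppose this happens. There is no B-corner, so $X\cap Y=\emptyset$. Let $Q=(x_Q,y_Q)$ and cut at $c=x_Q-\frac12$. By the remark on labels, from $x_Q$ on all elements of $E$ are in $X$ until the P-corner, then all in $Y$ until $x_Q+p$. So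
$$s_1=x_Q<\dots<s_N<t_1<\dots<t_N<s_1+p,\qquad P=(s_N,t_1),\qquad y_Q=t_N-p .$$

**Step 1.** *This step shows that neither 2-path is bad for a pair of the cut.* For $R_Q$ this is Lemma 6(a). Consider $R_P$, with functions $A_P,B_P$. As $A_P(x)\le x\le B_P(x)$, (2) shows that a pair bad for $R_P$ of type $j$ satisfies $x<y+jp<x+p$; so bad pairs with $x<y<x+p$ have type $0$. All pairs $(s_w,t_w)$ and the pair $P$ satisfy this inequality. Hence $B_P(s_N)\le t_1-1$, and if $(s_w,t_w)$ is bad for $R_P$, then $t_w\le A_P(s_w)+p-1$. Then
$$A_P(s_w)+p-B_P(s_N)\ge t_w-t_1+2\ge w+1>0 ,$$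
so by (5) with $n=1$ the left side is at most $2q-1-(s_N-s_w)\le 2q-1-(N-w)=w-2$, a contradiction.

So path 3 is bad for all pairs of the cut. If $k=1$, this contradicts Lemma 4. Let $k\ge 2$, so $n\ge 3$.

**Step 2.** *This step sorts the colors of the interior vertices of path 3 into two kinds.* For $\sigma\in S_i$ let $\mathcal X(\sigma)$ be the set of $w$ such that the part of path 3 from $u$ to the $i$-th interior vertex cannot be colored with $s_w$ at $u$ and $\sigma$ at the $i$-th interior vertex. Let $\mathcal Y(\sigma)$ be the analogous set for the part from the $i$-th interior vertex to $v$ and $t_w$. As all pairs are bad, $\mathcal X(\sigma)\cup\mathcal Y(\sigma)=\{1,\dots,N\}$.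

By Lemma 1, applied from $\sigma$ backwards, the integers that can reach $\sigma$ form a set $[a,b]+p\mathbb Z$ with $b-a\ge m$. So those that cannot form $V+p\mathbb Z$ with $V$ an interval of at most $p-(m+1)=2q-1$ integers, possibly empty. If two different translates of $V$ met $[s_1,s_N]$, then the left one would contain a point at least $s_1$ and, shifting back a point of the right one, a point at most $s_N-p$. So it would contain $[s_N-p,s_1]$, and its translate by $p$ would contain $[s_N,s_1+p]\supset[t_1,t_N]$, which has more than $2q-1$ integers. So at most one translate meets $[s_1,s_N]$, and $\mathcal X(\sigma)$ is an interval of indices with fewer than $N$ elements. Likewise for $\mathcal Y(\sigma)$: two translates meeting $[t_1,t_N]$ would give one containing $[t_N-p,t_1]\supset[s_1,s_N]$.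

Two index intervals with fewer than $N$ elements and union $\{1,\dots,N\}$: hence $\sigma$ is of exactly one of the kinds

* $+$: $1\in\mathcal X\setminus\mathcal Y$ and $N\in\mathcal Y\setminus\mathcal X$;
* $-$: $1\in\mathcal Y\setminus\mathcal X$ and $N\in\mathcal X\setminus\mathcal Y$.

Write $S_i=S_i^+\sqcup S_i^-$. By Lemma 1 some $\sigma\in S_i$ is reachable from $s_1$, hence is in $S_i^-$; some is reachable from $s_N$, hence is in $S_i^+$. So all these sets are nonempty.

**Step 3.** *This step shows that the kinds at neighboring vertices conflict completely, and counts.* If $\sigma\in S_1^+$ and $\sigma'\in S_2^-$ were compatible, then $s_N$ reaches $\sigma$ and $\sigma'$ continues to $t_N$, so $(s_N,t_N)$ would extend along path 3, a contradiction. If $\sigma\in S_1^-$ and $\sigma'\in S_2^+$ were compatible, then $s_1$ reaches $\sigma$ and $\sigma'$ continues to $t_1$, a contradiction with the pair $(s_1,t_1)$.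

Now let $C,C'$ be nonempty sets of residues (on neighboring vertices) that conflict completely. We claim $|C|+|C'|\le 2q$. The residues compatible with some element of $C$ form, up to a shift, $C+\{0,1,\dots,m\}$. A set $T$ of residues that is neither empty nor everything satisfies $|T+\{0,1\}|\ge|T|+1$, since $T+1\not\subset T$. Adding $\{0,1\}$ $m$ times, $|C+\{0,\dots,m\}|\ge\min(p,|C|+m)$. The set of compatible residues misses $C'\ne\emptyset$, so it is not everything, and $|C'|\le p-m-|C|=2q-|C|$.

Counting modulo $p$,
$$2N=|S_1|+|S_2|=(|S_1^+|+|S_2^-|)+(|S_1^-|+|S_2^+|)\le 4q,$$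
but $2N=4q+2$, a contradiction. $\square$

**Lemma 9.** There are no two consecutive corners (in the cyclic order of corners), both not B, neither bad for path 3, bad for different 2-paths, such that at least one further corner (mod $p$) exists.

*Proof.* By the remark on labels, the two corners are P, then Q, with only elements of $Y\setminus X$ between; or Q, then P, with only elements of $X\setminus Y$ between. Interchanging $u$ and $v$, and reversing path 3, interchanges $X$ with $Y$ and P with Q and keeps badness for each path. So it interchanges the two cases, and we may assume that $P=(x_P,y_P)$ is followed by $Q=(x_Q,y_Q)$, with $P$ bad for the 2-path $R_P$ and $Q$ for the other one, $R_Q$. Thus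
$$x_P<y_P\le y_Q<x_Q<y_P+p ,$$
and $x_Q$ is the successor of $x_P$ in $X$. Let $\delta\ge1$ be the number of elements of $Y$ in $[y_P,y_Q]$.

**Step 1.** *This step sets up coordinates.* A further corner lies at some $z''\in(x_Q,y_P+p)$. If it is B or P, then $z''\in Y$. If it is Q, then $z''^-\in Y$ and $z''^-\ge x_Q$, hence $z''^->x_Q$ because $x_Q\notin Y$. So $Y$ has an element in $(x_Q,y_P+p)$, and $N-\delta\ge 1$. Let $s_1=x_Q<\dots<s_N=x_P+p$ be the elements of $X$ in $[x_Q,x_P+p]$; there are $N$ of them, because $x_Q$ follows $x_P$ in $X$. Let $\eta_1<\dots<\eta_{N-\delta}$ be the elements of $Y$ in $(y_Q,y_P+p)$, and put $\eta=\eta_1$, $\eta'=\eta_{N-\delta}$. As $E\cap(y_Q,x_Q)=\emptyset$, $x_Q\notin Y$ and $E\cap(x_P+p,y_P+p)=\emptyset$, we have $s_1<\eta\le\eta'\le s_N$.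

**Step 2.** *This step finds two pairs that are bad for path 3.* Cut at $y_P-\frac12$. The pairs are $(s_w,t_w)$ with $t_1=y_P,\dots,t_\delta=y_Q$ and $t_{\delta+i}=\eta_i$. By Lemma 6(a), $R_P$ is bad for no pair. By Lemma 6(b), $R_Q$ is bad only for pairs straddling $Q$; as all $s_w\ge x_Q>y_Q$, these have $t_w\le y_Q$, i.e. $w\le\delta$. So the pair $w=N$, which is $(s_N,\eta')$, is bad for path 3.

Cut at $x_Q-\frac12$. The pairs are $(s_w,t'_w)$ with $t'_w=\eta_w$ for $w\le N-\delta$, followed by the elements of $Y$ in $[y_P+p,y_Q+p]$. Here $R_Q$ is bad for no pair by Lemma 6(a), and $R_P$ only for pairs straddling $P+(p,p)$; as all $s_w\le x_P+p$, these have $t'_w\ge y_P+p$, i.e. $w>N-\delta$. So the pair $w=1$, which is $(s_1,\eta)$, is bad for path 3.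

**Step 3.** *This step shows that the two pairs have the same type.* Let $j_N,j_1$ be the types of $(s_N,\eta')$ and $(s_1,\eta)$. No integer of $[s_1,\eta)\cup(\eta',s_N]$ is in $Y$, and $s_N-s_1<p$, so by (M)
$$(\eta-s_1)+(s_N-\eta')\le m-1 .$$
If $j_N>j_1$, then by (3) $A(s_N)-B(s_1)\ge\eta'-\eta+2>0$, so by (4) $(s_N-\eta')+(\eta-s_1)\ge m+n+2$, a contradiction. If $j_1>j_N$, then by (3) $A(s_1+p)-B(s_N)\ge\eta+p-\eta'+2>0$, so by (4) $(s_1-\eta)+(\eta'-s_N)\ge m+n+2$; but the left side is at most $0$. So $j_1=j_N=:j$.

**Step 4.** *This step excludes $j\ge 1$.* By (3), $A(s_1)\ge\eta+1$ and $A(s_N)\ge\eta'+1$, so by (1)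
$$\sum\lambda_i(s_1)+\sum\lambda_i(s_N)\ge 2km+2+(\eta-s_1)-(s_N-\eta')\ge 2km+2-(m-1).$$
By (6), $A(s_N)\equiv A(s_1)$. As $s_1\le s_N\le s_1+p$, monotonicity gives $A(s_N)\in\{A(s_1),A(s_1)+p\}$. If $A(s_N)=A(s_1)$, then $A(s_1)+p-B(s_N)=A(s_N)+p-B(s_N)\ge 2$, as $(s_N,\eta')$ is bad; this contradicts (5), since $s_N-s_1\ge N-1=2q$. If $A(s_N)=A(s_1)+p$, then, as $x_P=s_N-p$, $A(x_P)=A(s_1)$, and by (3) and the positions of the points
$$B(x_P)=B(s_N)-p<\eta'-p+jp<y_P+jp<\eta+jp<A(s_1)+p=A(x_P)+p .$$
So $P=(x_P,y_P)$ is bad for path 3, a contradiction.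

**Step 5.** *This step excludes $j\le 0$.* By (3), $B(s_1)\le\eta-1$ and $B(s_N)\le\eta'-1$, so by (1)
$$\sum\rho_i(s_1)+\sum\rho_i(s_N)\ge 2km+2-(\eta-s_1)+(s_N-\eta')\ge 2km+2-(m-1).$$
By (6) for $\rho,B$, $B(s_N)\in\{B(s_1),B(s_1)+p\}$. In the first case $A(s_1)+p-B(s_N)=A(s_1)+p-B(s_1)\ge 2$, again contradicting (5). In the second
$$B(s_1)=B(s_N)-p<\eta'-p+jp<y_P+jp\le y_Q+jp<\eta+jp<A(s_1)+p ,$$
so $Q=(s_1,y_Q)$ is bad for path 3, a contradiction. $\square$

## 9. Reduction to a single corner not bad for path 3

**Step 9.1.** *This step shows that some corner is bad for path 3.* Otherwise there is no B-corner, so $X\cap Y=\emptyset$. The corners then occur exactly where the label changes, so at least one P and one Q exist and they alternate. Each corner is bad for a 2-path, so by Lemma 5 there are at most two corners. Hence there are exactly one P and one Q, and by Lemma 5 they are bad for different 2-paths. This contradicts Lemma 8.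

Let $j$ be the common type (Lemma 7) of the corners bad for path 3.

**Step 9.2.** *This step uses reflection to arrange $j\ge 1$.* The reflection $z\mapsto -z$ of all lists maps $\Lambda_0,\Lambda_1$ to themselves and preserves all assumptions. It replaces $(A(x),B(x))$ by $(-B(-x),-A(-x))$. A bad pair $(x,y)$ of type $j$ becomes the bad pair $(-x,-y)$, and negating (2) and adding $p$ gives
$$-A(x)+1\le -y+(1-j)p\le -B(x)+p-1 ,$$
so the new type is $1-j$. We must check that the *common type of corners* also becomes $1-j$, that is, that some path-3-bad corner is reflected to a corner. If $X\cap Y\ne\emptyset$, take $z\in X\cap Y$: $(z,z)$ is a B-corner, bad for path 3, and $(-z,-z)$ is a B-corner after reflection. If $X\cap Y=\emptyset$, the corners are the pairs of consecutive elements of $E$ with different labels, which is a reflection invariant description. So in both cases the common type becomes $1-j$. One of $j,1-j$ is at least $1$. **From now on $j\ge 1$.**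

**Step 9.3.** *This step lines up the path-3-bad corners.* Let $(x,y),(x',y')$ be corners bad for path 3, distinct mod $p$. By (3) and $j\ge 1$, $A(x)\ge y+1$ and $A(x')\ge y'+1$. So by (1) and (10)
$$\sum\lambda_i(x)+\sum\lambda_i(x')\ge 2km+2-(D+D')\ge 2km+2-(m+1)=2km-m+1 ,$$
and $A(x)\equiv A(x')$ by (6). Hence we can choose, for every path-3-bad corner mod $p$, the lift at which $A$ takes one fixed value $A^*$. Call these lifts $K_i=(f_i,g_i)$, at $z_1<\dots<z_\nu$; so $A(f_i)=A^*$ for all $i$.

We have $z_\nu<z_1+p$. Otherwise $\nu>1$ and $z_\nu>z_1+p$, so $f_\nu\ge f_1+p$ and $A(f_\nu)\ge A^*+p$, a contradiction. So the corners at $z\in(z_\nu,z_1+p)$, the *outer* corners, are not bad for path 3. They are not B, and each is bad for a 2-path, so by Lemma 5 there are at most two.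

By (3) for $K_\nu$ and for $K_i$, and as the $g_i$ are nondecreasing, for all $i$
$$A^*\ge g_\nu+(j-1)p+1\ge g_i+(j-1)p+1,\qquad B(f_i)\le g_i+jp-1 .\tag{11}$$
So $A(f_1)+p-B(f_1)\ge g_\nu-g_1+2>0$, and (5) with $x=x'=f_1$ gives
$$g_\nu-g_1\le 2q-n-2=2q-2k-1 .\tag{12}$$

**Step 9.4.** *This step shows that some outer element is in $Y$.* Elements of $E$ in $(z_\nu,z_1+p)$ are called *outer*. None is in $X\cap Y$, since it would carry a B-corner, which is bad for path 3. By (12), $[g_1,g_\nu]$ contains at most $2q-2k<N$ integers, so some $y\in Y$ lies in $(g_\nu,g_1+p)$. As $g_\nu=\max Y\cap(-\infty,z_\nu]$, $y>z_\nu$; also $y<g_1+p\le z_1+p$. So $y$ is outer.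

**Step 9.5.** *This step shows that there is an outer corner.* Suppose not. By the remark on labels all outer elements have the same label, which is $Y\setminus X$ by Step 9.4, and $z_\nu\in Y\setminus X$. So $K_\nu$ is P and $g_\nu=z_\nu>f_\nu$. The predecessor of $z_1+p$ is outer or is $z_\nu$; in fact it is outer, as outer elements exist, and it is not in $X$. So $K_1$ is not P; it is B or Q, and $f_1=z_1\ge g_1$. No outer element is in $X$, so all $N$ elements of $X$ in $[z_1,z_1+p)$ lie in $[f_1,f_\nu]$. So $2q\le f_\nu-f_1\le g_\nu-g_1$, contradicting (12).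

**Step 9.6.** *This step shows that there are not two outer corners.* Two outer corners would be consecutive, not B, not bad for path 3, by Lemma 5 bad for different 2-paths, and $K_1$ is a further corner. This contradicts Lemma 9.

**Step 9.7.** *This step fixes the cut.* So there is **exactly one outer corner**, bad for path 1, say. Let it be at $z^*$, lifted so that $z_\nu-p<z^*<z_1$, and cut at $c=z^*-\frac12$. By Lemma 6(a) path 1 is bad for no pair of this cut. Note that $z^*<z_1\le z_\nu<z^*+p$. The elements of $E$ in $(z^*,z_1)$, and those in $(z_\nu,z^*+p)$, are outer (up to translation by $p$) and carry no corner.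

What is left is path 3 on the pairs of this cut. The two possible kinds of the outer corner behave differently.

## 10. The outer corner is of kind P

Let it be $(x^*,y^*)$, with $z^*=y^*\in Y\setminus X$ and $x^*=z^{*-}\in X$.

**Step 10.1.** *This step determines $K_1$, $K_\nu$ and the window.* By the remark on labels all elements of $E$ in $(z^*,z_1)$ are in $Y\setminus X$, so the predecessor of $z_1$ is in $Y\setminus X$. Hence $K_1$ is B or Q, and $g_1\le f_1=z_1$.

We claim that $K_\nu$ is Q. Suppose not; then $z_\nu\in Y$. If there were outer elements in $(z_\nu,z^*+p)$, the last one would be $x^*+p\in X$; so their common label would be $X\setminus Y$ and $z_\nu\in X\setminus Y$ by the remark on labels, a contradiction. So there are none, $x^*+p=z_\nu\in X$, $K_\nu$ is B and $f_\nu=g_\nu=z_\nu$. The outer elements are now $z^*+p$ and those after it, so none is in $X$. As in Step 9.5, all elements of $X$ in $[z_1,z_1+p)$ lie in $[f_1,f_\nu]$, and $2q\le f_\nu-f_1\le g_\nu-g_1$, contradicting (12).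

In the window $(c,c+p)$ we have $t_1=y^*$, and $s_1=z_1=f_1$, as no element of $[z^*,z_1)$ is in $X$. The outer elements in $(z_\nu,z^*+p)$, if any, have the label of the last one, $x^*+p\in X$, i.e. $X\setminus Y$. So $t_N=\max Y\cap(-\infty,z_\nu]=g_\nu$ (and $g_\nu\ge y^*$, as $y^*<z_\nu$). The last element of $E$ in the window is $s_N=x^*+p$.

**Step 10.2.** *This step shows that path 3 is bad for no pair of the cut.* Suppose it is bad for $(s,t)=(s_w,t_w)$, of type $j'$. Note $f_1\le s<f_1+p$ and $y^*\le t\le g_\nu$.

Let $j'\le j-1$. By (3), $t+(j-1)p-1\ge B(s)\ge A(s)\ge A(f_1)=A^*\ge g_\nu+(j-1)p+1$, but $t\le g_\nu$, a contradiction.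

Let $j'=j$. Then $B(s)\le t+jp-1$, so by (11) $A(f_1)+p-B(s)\ge g_\nu-t+2=t_N-t_w+2\ge(N-w)+2>0$. By (5) the left side is at most $2q-n-(s-f_1)\le 2q-n-(w-1)$. So $N-w+2\le 2q-n-w+1$, i.e. $2q+3\le 2q+1-n$, a contradiction.

Let $j'\ge j+1$. Then $A(s)\ge t+jp+1$. We first exclude $A(s)=A^*$. In that case, by (11),
$$A(f_1)+p-B(f_1)\ge t+p-g_1+2>s_N-s_1\ge 2q ,$$
since $t+p\ge y^*+p>x^*+p=s_N$ and $g_1\le f_1=s_1$. This contradicts (5). So $A(s)>A^*$. By (1), (8), (11), $j\ge1$ and $f_1-g_1\le m$,
$$\sum\lambda_i(s)+\sum\lambda_i(f_1)\ge 2km+2+p-(s-t)-(f_1-g_1)\ge 2km+2+p-(m-1)-m=2km+3-m+2q .$$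
So $A(s)\equiv A^*$ by (6). Since $A^*<A(s)\le A(f_1+p)=A^*+p$, we get $A(s)=A^*+p$ and $A(s-p)=A^*$, with $s-p<f_1$. By (11), $A(s-p)+p-B(f_1)\ge g_\nu-g_1+2>0$, so by (5) $g_\nu-g_1+2\le 2q-n-(f_1-s+p)$. Solving for $s-p$ and using $f_1\ge g_1$,
$$s-p\ge f_1-g_1+g_\nu+2-2q+n\ge g_\nu+2-2q+n .$$
By (8), $t\ge s-(m-1)=(s-p)+2q+1\ge g_\nu+n+3>g_\nu$, a contradiction.

**Step 10.3.** *This step concludes the case.* Paths 1 and 3 are bad for no pair of the cut, so path 2 is bad for all pairs, contradicting Lemma 4.

## 11. The outer corner is of kind Q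

Let it be $(x^*,y^*)$, with $z^*=x^*\in X\setminus Y$, $y^*=z^{*-}\in Y$, and $D^*=x^*-y^*\in[1,m]$. Here path 3 can be bad for some pairs of the cut, and we must find out which.

**Step 11.1.** *This step determines $K_1$, $K_\nu$ and the window.* All elements of $E$ in $(z^*,z_1)$ are in $X\setminus Y$, so the predecessor of $z_1$ is in $X\setminus Y$. Hence $K_1$ is B or P, and $f_1\le g_1=z_1$. The outer elements that are in $Y$, of which there is at least one by Step 9.4, therefore lie in $(z_\nu,z^*+p)$. All outer elements there have the same label, so it is $Y\setminus X$, and $z_\nu\in Y\setminus X$ by the remark on labels. So $K_\nu$ is P and $g_\nu=z_\nu$. In the window $(c,c+p)$, $c=x^*-\frac12$,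
$$s_1=x^*,\qquad t_1=z_1=g_1,\qquad s_N=f_\nu,\qquad t_N=y^*+p ,$$
and $t_N$ is the last element of $E$ in the window. Also $y^*<x^*<z_1\le g_\nu$. Let $f_1=s_\iota$. As $f_1=\max X\cap(-\infty,z_1]$, elements of $X$ in the window that are larger than $f_1$ are larger than $t_1=z_1$.

**Step 11.2.** *This step introduces two thresholds, $\xi$ for $X$ and $\alpha$ for $Y$.* Put
$$\alpha=A^*-(j-1)p\ge g_\nu+1,\qquad \xi=\min\{x\in\mathbb Z:\ A(x)=A^*\} .$$
Then $\xi\le f_1\le g_1\le g_\nu<\alpha$.

We have $\xi>s_1$. Indeed, if $A(s_1)=A^*$, then $A(s_1)+p-B(s_N)=A(f_\nu)+p-B(f_\nu)\ge 2$, contradicting (5) as $s_N-s_1\ge 2q$. As $s_1\le f_1$, it follows that $A(s_1)<A^*$, and $\xi>s_1$ by monotonicity.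

We have $t_N\ge\alpha$. Indeed, if $t_N<\alpha$, then $A^*\ge t_N+(j-1)p+1$, so by (11) $A(f_1)+p-B(f_1)\ge t_N-t_1+2>2q$, contradicting (5).

Put $a=|X\cap(c,\xi)|$ and $b=|Y\cap(c,\alpha)|$. Since $s_1<\xi\le s_\iota$ and $t_1=g_1<\alpha\le t_N$,
$$1\le a\le\iota-1,\qquad 1\le b\le N-1 ,$$
and $s_w<\xi$ iff $w\le a$, $t_w<\alpha$ iff $w\le b$.

**Step 11.3.** *This step determines the pairs for which path 3 can be bad.*

**Lemma 10.** Let $s\in X$, $t\in Y$ satisfy $s_1\le s\le s_N$, $t_1\le t\le t_N$, $|s-t|\le m-1$, and, if $s>f_1$, $s-t\le m-(g_1-f_1)$. If $(s,t)$ is bad for path 3, then either (i) $s\ge\xi$ and $t<\alpha$, or (ii) $s<\xi$ and $t>\alpha$.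

*Proof.* Let $j'$ be the type. All of $s,f_1,\xi$ lie in $[s_1,s_1+p)$, so they differ by less than $p$.

Let $j'\ge j+1$. Then $A(s)\ge t+jp+1$, so by (11) $A(s)-B(f_1)\ge t-g_1+2\ge 2$. If $s\le f_1$, this contradicts (4), whose right side is $0$. If $s>f_1$, (4) gives $(s-t)+(g_1-f_1)\ge m+n+2$, contradicting the hypothesis.

Let $j'=j$. Then $A(s)\ge t+1$ and $A^*\ge g_1+1$, so
$$\sum\lambda_i(s)+\sum\lambda_i(f_1)\ge 2km+2+(t-s)+(g_1-f_1)\ge 2km+2-(m-1),$$
and $A(s)\equiv A^*$ by (6). As $|s-f_1|<p$, $A(s)\in\{A^*-p,A^*,A^*+p\}$. Since $s\le s_N=f_\nu$, $A(s)\le A^*$. If $A(s)=A^*-p$, then (2) gives $A^*\ge t+jp+1\ge g_1+jp+1>B(f_1)\ge A(f_1)=A^*$, a contradiction. So $A(s)=A^*$, hence $s\ge\xi$, and $t+jp\le A^*+p-1$ gives $t<\alpha$. This is (i).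

Let $j'\le j-1$. Then $B(s)\le t+(j-1)p-1$. If $s\ge\xi$, then
$$A(\xi+p)-B(s)\ge\alpha+p-t+1\ge g_\nu+p-t+2>0 ,$$
because $t\le t_N=y^*+p<g_\nu+p$. By (4), applicable as $\xi+p\le s+p$, $t-s\ge g_\nu-\xi+m+n+2>m$, a contradiction. If $s<\xi$ and $t\le\alpha$, then $A(\xi)-B(s)\ge\alpha-t+1>0$, so by (4), applicable as $\xi\le s+p$, $t-s\ge\alpha-\xi+m+n+1>m$, a contradiction. So $s<\xi$ and $t>\alpha$. This is (ii). $\square$

The hypotheses of Lemma 10 hold for the pairs of our cut, and for any pair $(s_{w'},t_{w''})$ that is a pair of a cut $c'$ with $c\le c'<f_1$. Indeed $|s-t|\le m-1$ by (8). If $f_1=g_1$, the last condition follows. If $f_1<g_1$, then $K_1$ is P, and the $g_1-f_1-1$ integers in $(f_1,g_1)$ are not in $E$. Since $t\ge t_1=g_1$ and $c'<f_1$, they are counted by $\mu_Y(c',t)$, so $s-t\le(m-1)-(g_1-f_1-1)=m-(g_1-f_1)$.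

### 11.4. The case $b\ge a$: counting the colors of path 2

**Step 1.** *This step shows that path 2 is bad for almost all pairs of the cut.* For a pair $(s_w,t_w)$, (i) means $a<w\le b$, and (ii) would need $w\le a$ and $w>b$, impossible. So path 3 is bad only for pairs with $a<w\le b$. Path 1 is bad for none, so path 2 is bad for all pairs with
$$w\in W=\{1,\dots,a\}\cup\{b+1,\dots,N\} .$$
If $a=b$, this contradicts Lemma 4. Let $b>a$.

**Step 2.** *This step shows that $s_N$ lies well to the right of $t_1$.* As $a+1\le\iota$, we have $\xi\le s_{a+1}\le f_1$, so $A(s_{a+1})=A^*$. As $t_b<\alpha$, $A^*\ge t_b+(j-1)p+1$. By (11),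
$$0<b+1\le t_b-t_1+2\le A(s_{a+1})+p-B(f_1) ,$$
and by (5) the right side is at most $2q-n-(f_1-s_{a+1})\le 2q-n-(\iota-a-1)$. So $b-a\le 2q-n-\iota$. Hence $\iota<N$, and $s_{\iota+1},\dots,s_N\in(t_1,s_N]$. So
$$U_1:=s_N-t_1\ge N-\iota\ge(b-a)+n+1=(b-a)+2k .$$

**Step 3.** *This step counts the list $S$ of path 2.* Let $\sigma\in S$ and $F=F(\sigma)$; all $w\in W$ are covered, and $1,N\in W$.

Let $F$ be of kind I, in the window. Then $F$ contains one of $s_1,t_1$ and one of $s_N,t_N$. The pairs $\{s_1,s_N\}$ and $\{t_1,t_N\}$ have distance at least $2q$, and $\{s_1,t_N\}$ has distance $p-D^*\ge p-m=2q$; none of these fits into $F$. So $t_1,s_N\in F$, which holds for at most $\max(0,2q-1-U_1)$ colors $\sigma$.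

Let $F$ be of kind II, and put $e^+=\min(s_a,t_a)$, $e^-=\max(s_{b+1},t_{b+1})$. If $e^+\notin I_1$, then $s_a,t_a\notin I_1$ and $\max(i,l)<a$. The index $\max(i,l)+1\le a$ is in $W$, hence covered, so it exceeds $\min(i',l')$, i.e. $\min(i',l')\le\max(i,l)$, contradicting (9). If $e^-\notin I_2$, then $s_{b+1},t_{b+1}\notin I_2$ and $\min(i',l')\ge b+1$. The index $\min(i',l')$ is in $W$, hence covered, so it is at most $\max(i,l)$, again contradicting (9). So $F$ contains $e^+$ and $e^--p<c<e^+$, which holds for at most $\max(0,2q-1-U_2)$ colors $\sigma$, where $U_2=e^++p-e^-\ge 1$. Since $a$ elements of one list lie in $[x^*,e^+]$ and $N-b$ elements of one list lie in $[e^-,y^*+p]$, we have $e^+\ge x^*+a-1$ and $e^-\le y^*+p-(N-b-1)$. So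
$$U_2\ge D^*+N-2-(b-a)\ge 2q-(b-a) .$$

If one of the two bounds is $0$, then $|S|\le 2q-2$, as $U_1,U_2\ge 1$. Otherwise $|S|\le 4q-2-U_1-U_2\le 2q-2-2k$. Both contradict $|S|=2q+1$.

### 11.5. The case $b<a$: moving the cut

**Step 1.** *This step moves the cut so that path 3 drops out.* Put $r=a-b$; then $1\le r\le a-1\le\iota-2$. Put $c'=s_{r+1}-\frac12$. Since $s_{r+1}<f_1\le t_1$ and $t_N<c+p<c'+p$, the window $(c',c'+p)$ contains $t_1,\dots,t_N$. The pairs of the cut $c'$ are $(s_{r+w},t_w)$ for $w\le N':=N-r$, and $(s_{w-N'}+p,t_w)$ for $w>N'$.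

Path 1: the outer corner appears in this window as $(s_1+p,t_N)$, with $c'<t_N<s_1+p<c'+p$. By Lemma 6(b) path 1 is bad only for straddling pairs. As $t_w\le t_N$, these need the element of $X$ to be at least $s_1+p$, i.e. $w>N'$.

Path 3, $w\le N'$: as $c\le c'<f_1$, Lemma 10 applies to $(s_{r+w},t_w)$. (i) needs $r+w>a$, i.e. $w>b$, and also $w\le b$. (ii) needs $r+w\le a$, i.e. $w\le b$, and also $w>b$. Neither is possible, so path 3 is not bad for these pairs.

So path 2 is bad for all $(e_w,t_w)$, $1\le w\le N'$, where $e_w=s_{r+w}$. Note $e_1<t_1$ and $e_{N'}=s_N$.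

**Step 2.** *This step shows: if $\sigma$ in the list $S$ of path 2 satisfies $t_1\notin F(\sigma)+p\mathbb Z$, then $s_N\in F(\sigma)+p\mathbb Z$ and $s_N<t_1$.* Since $(e_1,t_1)$ is bad, $e_1\in F(\sigma)+p\mathbb Z$; let $F\ni e_1$ be the corresponding translate. As $e_1<t_1\notin F$, $\max F<t_1$. Let $\tau\ge 1$ be maximal with $\tau\le N'$ and $e_1,\dots,e_\tau\in F$. If $\tau=N'$, then $s_N\in F$ and $s_N\le\max F<t_1$, as claimed.

Let $\tau<N'$. Since $e_1$ is the first integer of the window $(c',c'+p)$ and $F$ has $2q-1<p$ elements, the points of this window in $F+p\mathbb Z$ lie in $F$ or in the possibly empty final segment $T=(F+p)\cap(c',c'+p)$. We have $e_{\tau+1}>\max F$ by maximality and $t_{\tau+1}\ge t_1>\max F$. As $(e_{\tau+1},t_{\tau+1})$ is bad, one of them lies in $F+p\mathbb Z$, hence in $T$. If $e_{\tau+1}\in T$, then all later elements of $X$ in the window are in $T$ too, so all of $X$ lies in $F+p\mathbb Z$ and $N\le 2q-1$, a contradiction. If $t_{\tau+1}\in T$, then $F+p\mathbb Z$ contains the $\tau+(N-\tau)+r=N+r$ distinct integers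
$$e_1,\dots,e_\tau\ <\ t_1\ \le\ t_{\tau+1},\dots,t_N\ <\ s_1+p,\dots,s_r+p$$
of the window (not counting $t_1$ itself unless it is in the list), which are incongruent. This contradicts $|F|=2q-1$.

**Step 3.** *This step finishes the proof.* If $t_1\le s_N$, then by Step 2 every $\sigma\in S$ conflicts with $t_1$, so $|S|\le 2q-1$, a contradiction. If $s_N<t_1$, then by Step 2 every $\sigma\in S$ conflicts with $s_N$ or $t_1$, so $(s_N,t_1)$ is bad for path 2. In this case all of $X$ precedes all of $Y$ in the original window. So there are exactly two corners mod $p$: $P=(s_N,t_1)$, bad for path 2, and $Q=(x^*,y^*)$, bad for path 1. This contradicts Lemma 8.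

All cases are contradictory, so some $(x,y)\in X\times Y$ extends along all three paths. This proves Theorem 1, and with Section 2 also Theorems 2 and 3. $\blacksquare$
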